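# Perfectly complete PCPs with $q$ adaptive queries and soundness $4q^2\,2^{-q}$

## 1. The theorems and the parameters they concern

**Theorem 1.** For every integer $q\ge 6$, every language in NP has a probabilistic polynomial-time verifier that uses $O_q(\log N)$ random bits on inputs of length $N$, makes at most $q$ adaptive queries to a Boolean proof of polynomial length, and has completeness $1$ and soundness at most $4q^2\,2^{-q}$ (in particular at most $q^3 2^{-q}$). For $q=2^r+r-1$ and any $\eta>0$, the soundness can be made at most $(2^{2r}+\eta)2^{-q}$.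

Two further statements belong to the same story: a refinement and a limit.

**Theorem 2.** For all sufficiently large $q$ the same holds with soundness at most $192\,\dfrac{q^2}{\log_2 q}\,2^{-q}$.

**Proposition 3.** There are absolute constants $c>0$ and $k_1$ such that the following holds for each fixed $q\ge k_1$. If every language in NP has a verifier with $O(\log N)$ random bits, $q$ adaptive queries to a Boolean proof, completeness $1$ and soundness $s<c\,q\,2^{-q}$ ($s$ constant), then $\mathrm{NP}=\mathrm{RP}$.

Let us unpack the words. A verifier is a randomized polynomial-time algorithm that receives an input and has oracle access to a string of bits, the proof. *Adaptive* means that the position of a query may depend on the answers to earlier queries, so that for each fixed input and random string the verifier is a decision tree of depth at most $q$. *Completeness $1$* means that for every YES instance some proof is accepted with probability $1$. *Soundness $s$* means that for every NO instance every proof is accepted with probability at most $s$. The notation $O_q$ allows the implied constant to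 depend on $q$.

The question behind Theorem 1 comes from property testing. Identify bits with signs by $b\mapsto(-1)^b$ and write $f:\{0,1\}^n\to\{-1,1\}$ as $f=\sum_{\beta\subseteq[n]}\hat f(\beta)\chi_\beta$ with $\chi_\beta(x)=(-1)^{\sum_{i\in\beta}x(i)}$. A *dictator* is a function $f(x)=(-1)^{x(i)}$. The $i$-th $(1-\gamma)$-attenuated influence of $f$ is $\sum_{\beta\ni i}(1-\gamma)^{|\beta|}\hat f(\beta)^2$; for the dictator of coordinate $i$ it equals $1-\gamma$. A function is a $(\gamma,\delta)$-anti-dictator if all these influences are at most $\delta$; majority is an example. A dictatorship test accepts dictators with probability at least its completeness $c$, and, for some $\gamma,\delta>0$ that do not depend on $n$, accepts $(\gamma,\delta)$-anti-dictators with probability at most its soundness. The source "A hypergraph dictatorship test with perfect completeness" quotes a test with $q$ adaptive queries, completeness $1$ and soundness $O(q^3 2^{-q})$, and cites for comparison a test of Tamaki and Yoshida (ECCC 2009) with non-adaptive queries. Dictatorship tests yield PCPs via unique games, but that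 route loses perfect completeness, because the Unique Games Conjecture has imperfect completeness. The question is to construct a PCP for NP with the parameters of the adaptive test: constants $C,q_0$ such that for all $q\ge q_0$ the soundness is at most $Cq^32^{-q}$. Theorem 1 does this with $C=1$ and $q_0=6$, assuming nothing beyond published theorems.

Why is $2^{-q}$ the scale? Suppose a verifier for an NP-complete language had completeness $1$ and soundness $s<2^{-q}$, with $O(\log N)$ random bits. On a YES instance every decision tree has an accepting leaf. On a NO instance some tree has none: otherwise a uniformly random proof would be accepted with expected probability at least $2^{-q}>s$, and some proof would beat $s$. Checking all trees takes polynomial time, so $\mathrm P=\mathrm{NP}$. Proposition 3 improves this easy bound by a factor of order $q$.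

## 2. Label Cover, long codes and folding

**Definition (Label Cover).** An instance consists of a bipartite graph $(U,V,E)$, finite label sets $R$ (for $U$) and $L$ (for $V$), and maps $\pi_e:L\to R$ for $e\in E$. A labeling $\sigma$ gives each $u\in U$ a label in $R$ and each $v\in V$ a label in $L$. It satisfies $e=(u,v)$ if $\pi_e(\sigma(v))=\sigma(u)$.

*Example.* Let $U=\{u_1,u_2\}$, $V=\{v_1,v_2\}$, all four edges, $L=R=\mathbb Z_3$, with $\pi_e$ the identity on $(u_1,v_1),(u_2,v_1),(u_2,v_2)$ and $\pi_e(\ell)=\ell+1$ on $(u_1,v_2)$. A labeling satisfying the first three edges is constant, and then it violates the fourth. So at most three of the four edges can be satisfied.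

We use one theorem about it, obtained from the PCP theorem of Arora–Safra and Arora–Lund–Motwani–Sudan–Szegedy together with Raz's parallel repetition theorem. *For every $\zeta>0$ there are finite $L,R$ and a polynomial-time reduction from any NP language to Label Cover instances with these label sets, such that YES instances have a labeling satisfying all edges, and for NO instances every labeling satisfies at most a $\zeta$ fraction of the edges.*

The usual way to write down a label $\lambda\in L$ so that it can be checked with few bits is its *long code*, the truth table of the dictator $y\mapsto(-1)^{y(\lambda)}$ on $\{0,1\}^L$. The proof supplies arbitrary tables $g:\{0,1\}^L\to\{\pm1\}$ in its place. Dictators satisfy $g(y+\mathbf 1)=-g(y)$, where $\mathbf 1$ is the all-ones string, and this can be enforced for free. To read $g$ at $y$, let $b$ be the value of $y$ at a fixed first label, read the stored entry at $y+b\mathbf 1$, and multiply by $(-1)^b$. This is called *folding*. After folding, $g(y+\mathbf 1)=-g(y)$ for every stored table, hence $\mathbb E g=\hat g(\emptyset)=0$.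

Three textbook facts will be used. Parseval: $\sum_\beta\hat g(\beta)^2=\mathbb E g^2$, which is $1$ for $\pm1$-valued $g$. Averaging $g$ over the coordinates in a set $Z$ deletes exactly the terms $\hat g(\beta)\chi_\beta$ with $\beta\cap Z\neq\emptyset$. For a subspace $H\subseteq\mathbb F_2^r$, with $H^\perp=\{a:\langle a,h\rangle=0\ \forall h\in H\}$, we have $(H^\perp)^\perp=H$.

## 3. One linear equation: noise is needed and noise is forbidden

The smallest test reads one bit from the table of $u$ and two bits from tables of $v$. The proof contains folded tables $F_1(u,\cdot)$ on $\{0,1\}^R$ and $F_2(v,\cdot),F_3(v,\cdot)$ on $\{0,1\}^L$. Pick a uniform edge $e=(u,v)$, put $\pi=\pi_e$, pick uniform $x\in\{0,1\}^R$ and $y\in\{0,1\}^L$, and accept iff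
$$F_1(u,x)\,F_2(v,y)\,F_3(v,x\circ\pi+y)=1,\qquad (x\circ\pi)(\ell)=x(\pi(\ell)).$$
If $\sigma$ satisfies all edges and the tables are the long codes of the labels, then with $\lambda=\sigma(v)$ the exponent is $x(\sigma(u))+y(\lambda)+x(\pi(\lambda))+y(\lambda)=0$, so the test always accepts.

Its soundness is bad. In the example of Section 2, let all tables be the parity of all three coordinates. They respect folding, because $3$ is odd. Since each $\pi_e$ is a bijection, the exponent is $\sum_\rho x(\rho)+\sum_\ell y(\ell)+\sum_\ell(x(\pi(\ell))+y(\ell))=0$. The proof is accepted with probability $1$, although no labeling satisfies all edges.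

No choice of Label Cover instances repairs this. Write the stored proof bits as unknowns over $\mathbb F_2$. Each random string imposes an affine equation on them, and there are polynomially many random strings. A proof accepted with probability $1$ exists iff the system is solvable, which Gaussian elimination decides. So if the test had completeness $1$ and soundness below $1$ for an NP-complete language, then $\mathrm P=\mathrm{NP}$. The same holds for every non-adaptive test that accepts iff its answers lie in a fixed affine code.

The standard remedy is noise: for each $\ell$ independently, with probability $\varepsilon$, replace the two bits $y(\ell)$, $x(\pi(\ell))+y(\ell)$ by independent uniform bits. This damps high-degree characters and kills the parity cheat. But with probability $\varepsilon$ the honest label $\lambda$ is itself hit, and then the honest proof passes only with probability $\frac12$. Completeness drops to $1-\varepsilon/2$. So noise is needed everywhere except at the honest label, and the verifier does not know where that is.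

## 4. A four-query test: noise on a class that the honest label avoids

Here is the way out. Choose a random partition $P:L\to\{1,2\}$, show it to the proof, and let the proof answer with one bit $s=S(v,P)\in\{1,2\}$, the class that shall be noisy. The honest proof names the class that does *not* contain $\sigma(v)$. So the honest label is never hit and completeness is $1$. The test is adaptive: the three later positions depend on $s$. A cheating proof also gets to choose $s$, but it has only two options, and for either option the noisy set $Z=P^{-1}(s)$ comes from a random set containing each label with probability $\frac12$.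

We carry out the soundness analysis of this case by hand. Let $\xi>0$. Let $\mathcal D_s$ be the experiment in which the noisy class is always the fixed class $s$, and let $G_s=\mathbf 1[S(v,P)=s]$. Splitting according to the answer,
$$\Pr[\text{acc}]=\sum_{s=1}^2\mathbb E_{\mathcal D_s}\Big[G_s\cdot\frac{1+F_1F_2F_3}2\Big]=\frac12+\frac12\sum_{s=1}^2\mathbb E_{\mathcal D_s}[G_sF_1F_2F_3].$$
Fix $s$, and for an edge $e$ let $Q_e$ be the expectation of $G_sF_1F_2F_3$ given $e$. Write $f=F_1(u,\cdot)$ and $g_i=F_i(v,\cdot)$. Given $P$ and $x$, the noisy bits of the two strings are independent and uniform, so averaging them out replaces $g_i$ by $g_i^Z=\sum_{\beta\cap Z=\emptyset}\hat g_i(\beta)\chi_\beta$. Then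
$$\mathbb E_y\, g_2^Z(y)g_3^Z(x\circ\pi+y)=\sum_{\beta\cap Z=\emptyset}\hat g_2(\beta)\hat g_3(\beta)\chi_{\pi_2(\beta)}(x),$$
where $\pi_2(\beta)$ is the set of $\rho$ with $|\beta\cap\pi^{-1}(\rho)|$ odd. Now multiply by $f(x)$ and average over $x$, which is independent of $P$. Since $0\le G_s\le1$ and $\Pr[\beta\cap Z=\emptyset]=2^{-|\beta|}$,
$$|Q_e|\le\sum_\beta2^{-|\beta|}\,|\hat f(\pi_2(\beta))|\,|\hat g_2(\beta)|\,|\hat g_3(\beta)|.$$
If $|Q_e|\ge\xi/2$, then Cauchy–Schwarz and $\sum\hat g_3^2=1$ give $\sum_\beta4^{-|\beta|}\hat f(\pi_2(\beta))^2\hat g_2(\beta)^2\ge\xi^2/4$. Label $u$ by a uniform element of $\alpha$, where $\alpha$ is drawn with probability $\hat f(\alpha)^2$. Label $v$ by a uniform element of $\beta$, where $\beta$ is drawn with probability $\hat g_2(\beta)^2$. By folding $\hat f(\emptyset)=0$, so $\alpha\ne\emptyset$ always. When $\alpha=\pi_2(\beta)$, the label of $u$ has a preimage in $\beta$, and the edge is satisfied with probability at least $1/|\beta|\ge4^{-|\beta|}$. So such an edge is satisfied with probability at least $\xi^2/4$. If $|\mathbb E_eQ_e|>\xi$, at least a $\xi/2$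 fraction of the edges has $|Q_e|\ge\xi/2$, and some labeling satisfies a fraction at least $\xi^3/8$. With $\zeta<\xi^3/8$ this is impossible on NO instances. Hence four queries give completeness $1$ and soundness at most $\frac12+\xi$.

Repeating this test $n$ times with fresh randomness costs $4n$ queries for soundness about $2^{-n}$, far from $2^{-4n}$. To get nearly one factor $\frac12$ per query, the queried bits have to take part in many linear conditions at once. That is the role of a code.

## 5. Codes and separating families of subspaces

Fix distinct nonzero $h_1,\dots,h_k\in\mathbb F_2^r$. Let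
$$\mathcal C=\{(\langle a,h_i\rangle)_{i\in[k]}:a\in\mathbb F_2^r\}\subseteq\mathbb F_2^k,\qquad|\mathcal C|\le2^r,$$
and identify vectors of $\mathbb F_2^k$ with subsets $T\subseteq[k]$ where convenient. A set $T$ is orthogonal to all of $\mathcal C$ iff $\langle a,\sum_{i\in T}h_i\rangle=0$ for all $a$, so $\mathcal C^\perp=\{T:\sum_{i\in T}h_i=0\}$. We have $|\mathcal C||\mathcal C^\perp|=2^k$. For $b\in\mathbb F_2^k$ the sum $\sum_{T\in\mathcal C^\perp}(-1)^{\sum_{i\in T}b_i}$ is $|\mathcal C^\perp|$ if $b\in(\mathcal C^\perp)^\perp=\mathcal C$, and $0$ otherwise, since a nontrivial character sums to zero. Therefore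
$$\mathbf 1[b\in\mathcal C]=\frac{|\mathcal C|}{2^k}\sum_{T\in\mathcal C^\perp}(-1)^{\sum_{i\in T}b_i}.\tag{1}$$
A uniformly random $b$ passes with probability $|\mathcal C|2^{-k}\le2^{r-k}$, and $k$ may be as large as $2^r-1$. The aim is to force any proof on a NO instance down to this probability.

For the three-query test take $r=2$, $h_1=(1,0)$, $h_2=(0,1)$, $h_3=(1,1)$. Then $\mathcal C$ is the set of even-weight words and $\mathcal C^\perp=\{\emptyset,[3]\}$. Put $H=\{0,h_1\}$, so $H^\perp=\{(0,0),(0,1)\}$. Choose $z(\rho)\in\mathbb F_2^2$ uniformly, and $z'(\ell)$ uniform in $z(\pi(\ell))+H^\perp$. Then $\langle z(\rho),h_1\rangle=:x(\rho)$, $\langle z'(\ell),h_2\rangle=:y(\ell)$ is a fresh uniform bit, and $\langle z'(\ell),h_3\rangle=x(\pi(\ell))+y(\ell)$. So the test of Section 3 says: positions $i$ with $h_i\in H$ are asked on the $U$ side, the others on the $V$ side, and the two sides share $z$ modulo $H^\perp$.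

Soundness used that the $U$ side, $f$, has mean zero. In general, for $T\in\mathcal C^\perp$, the $U$ side is the product of the $F_i$ over $i\in T$ with $h_i\in H$, and folding will make it mean zero when $\sum_{i\in T,\,h_i\in H}h_i\ne0$. If this sum vanishes there can be trouble. Suppose, for instance, that $T\in\mathcal C^\perp$ is nonempty and all its $h_i$ lie outside $H$. Fix $\ell_0\in L$, let $F_i(v,y)=(-1)^{y(\ell_0)}$ for all $v$ and all $i\in T$, and let $S$ name a class different from $P(\ell_0)$. Then $\prod_{i\in T}F_i=(-1)^{\langle z'(\ell_0),\sum_{i\in T}h_i\rangle}=1$ always, on every instance: condition $T$ never compares $u$ with $v$.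

Can one $H$ serve all $T$? The map $T\mapsto\sum_{i\in T,\,h_i\in H}h_i$ from $\mathcal C^\perp$ to $H$ is linear, and we would need its kernel to be zero, so $k-r\le\dim\mathcal C^\perp\le\dim H\le r$. Then $k\le2r$, and $2^{r-k}$ is no better than $2^{-k/2}$. We want $k$ close to $2^r$. So we use several subspaces, each with its own Label Cover edge.

**Definition (separating family).** For subspaces $H_1,\dots,H_m\subseteq\mathbb F_2^r$ put $A_j=\{i:h_i\in H_j\}$ and $B_j=[k]\setminus A_j$. The family $(H_j)$ is separating if for every nonempty $T\in\mathcal C^\perp$ there is $j$ with $\sum_{i\in T\cap A_j}h_i\ne0$.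

*Examples.* For the three vectors above, the single subspace $H_1=\{0,h_1\}$ is separating, since the only nonempty $T$ is $[3]$ and the sum is $h_1$. For arbitrary distinct nonzero $h_1,\dots,h_k$ take $m=k$ and $H_j=\{0,h_j\}$. Then $A_j=\{j\}$, and for any $j\in T$ the sum is $h_j\ne0$. This family suffices for Theorem 1.

The same dimension count, applied to $T\mapsto(\sum_{i\in T\cap A_j}h_i)_j$, shows that every separating family satisfies $k-r\le\sum_j\dim H_j\le mr$, so $m\ge k/r-1$. We return to this in Section 9.

## 6. The verifier with $m$ components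

Let $(H_j)_{j\le m}$ be a family of subspaces, and let $M=2^t\ge\max(m+1,2)$. The verifier runs $m$ independent Label Cover components and lets the proof encode their direct sum (as in Chan, STOC 2013). A *single* class $s\in[M]$ has to be clean for the honest labels of all $m$ components. With $M\ge m+1$ classes, pigeonhole provides one, and naming it costs only $t=\log_2M$ queries.

**Definition (proof string).** Fix a Label Cover instance, computed from the input by the reduction.

* Table $S$ is indexed by $(v_1,\dots,v_m;P_1,\dots,P_m)$ with $v_j\in V$ and $P_j:L\to[M]$. Each entry is an element of $[M]$, written as $t$ bits.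
* Tables $F_i$, $i\in[k]$, are indexed by $(w_1,\dots,w_m;x^{(1)},\dots,x^{(m)})$. If $i\in A_j$, then $w_j\in U$ and $x^{(j)}\in\{0,1\}^R$. If $i\in B_j$, then $w_j\in V$ and $x^{(j)}\in\{0,1\}^L$. Entries are in $\{\pm1\}$.

To read $F_i$ at $(w,x)$, let $b_j$ be the value of $x^{(j)}$ at a fixed first label, read the stored entry at $(w,(x^{(j)}+b_j\mathbf 1)_j)$ and multiply by $(-1)^{\sum_jb_j}$. If one $x^{(j)}$ is replaced by $x^{(j)}+\mathbf 1$, then the stored position is unchanged and $b_j$ flips. So replacing any single $x^{(j)}$ by $x^{(j)}+\mathbf 1$ negates $F_i$. Since $m,k,M$ and the label sets are constant, the proof has polynomial length.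

**Definition (verifier).**

1. Choose independent random edges $e_j=(u_j,v_j)$, $j\in[m]$, each from the distribution $\omega$ obtained by reducing a uniform $\lceil\log_2|E|\rceil$-bit integer modulo $|E|$. Choose independent uniform maps $P_j:L\to[M]$.
2. Query the $t$ bits of $s:=S(v_1,\dots,v_m;P_1,\dots,P_m)$.
3. Independently for each $j$, with $\pi=\pi_{e_j}$: choose $z_j(\rho)\in\mathbb F_2^r$ uniformly for each $\rho\in R$, and for $i\in A_j$ set $x_i^{(j)}(\rho)=\langle z_j(\rho),h_i\rangle$. Then for each $\ell\in L$ independently: if $P_j(\ell)\ne s$, choose $z_j'(\ell)$ uniformly in $z_j(\pi(\ell))+H_j^\perp$ and set $x_i^{(j)}(\ell)=\langle z_j'(\ell),h_i\rangle$ for $i\in B_j$; if $P_j(\ell)=s$, let the bits $x_i^{(j)}(\ell)$, $i\in B_j$, be independent and uniform.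
4. For every $i\in[k]$ query $F_i$ (with folding) at the vertices $u_j$ (for $i\in A_j$), $v_j$ (for $i\in B_j$) and the strings $x_i^{(1)},\dots,x_i^{(m)}$, obtaining $(-1)^{b_i}$. Accept iff $(b_i)_i\in\mathcal C$.

There are $t+k$ queries. Since $2^{\lceil\log_2|E|\rceil}<2|E|$, at most two integers reduce to a given edge, and $\omega(e)\le2/|E|$. The edges cost $m\lceil\log_2|E|\rceil$ random bits. Everything else is uniform on sets of constant size that is a power of two ($[M]$, $\mathbb F_2^r$, cosets of $H_j^\perp$, bits), so it costs a constant number of unbiased bits. The total is $O(\log N)$ with a constant depending on the fixed parameters.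

**Completeness is 1.** Let $\sigma$ satisfy all edges. Put
$$F_i=(-1)^{\sum_{j:i\in A_j}x^{(j)}(\sigma(w_j))+\sum_{j:i\in B_j}x^{(j)}(\sigma(w_j))}.$$
This function is negated when one $x^{(j)}$ is shifted by $\mathbf 1$, so reading it with folding returns the same function. Let $S(v;P)$ be the least element of $[M]\setminus\{P_1(\sigma(v_1)),\dots,P_m(\sigma(v_m))\}$, which exists because $M\ge m+1$. Fix $j$ and let $\lambda=\sigma(v_j)$. Then $P_j(\lambda)\ne s$ and $\pi(\lambda)=\sigma(u_j)$. For $i\in B_j$ component $j$ contributes $\langle z'_j(\lambda),h_i\rangle$ to $b_i$. For $i\in A_j$ it contributes $\langle z_j(\pi(\lambda)),h_i\rangle$, which equals $\langle z_j'(\lambda),h_i\rangle$, because $h_i\in H_j$ and $z_j'(\lambda)-z_j(\pi(\lambda))\in H_j^\perp$. So component $j$ contributes the codeword $(\langle z_j'(\lambda),h_i\rangle)_i\in\mathcal C$. The vector $b$ is a sum of $m$ codewords, hence $b\in\mathcal C$, and the verifier always accepts.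

## 7. Soundness down to the density of the code

**Theorem 4.** Let $(H_j)$ be separating and $\eta>0$. If the Label Cover soundness $\zeta$ is small enough (depending only on $k,M,\eta$), then on NO instances every proof is accepted with probability at most $(2^r+\eta)2^{-k}$.

The pattern is that of Section 4. What changes is the middle. There, the average over $y$ of a product of *two* functions had a diagonal Fourier expansion. Now up to $k$ functions $g_i$ are multiplied under a joint law, and the Fourier coefficients of the average are sums over tuples of sets, with no diagonal to which Cauchy–Schwarz could be applied. We shall control the *influences* of the average instead. We may assume $\eta\le1$, and we set $\xi=\eta2^{-k}/M\le1$.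

**Step 1: split by the answer $s$ and expand the acceptance predicate.** The purpose is to reduce Theorem 4 to a bound on single characters. Let $\mathcal D_s$ be the distribution of all data when step 3 of the verifier uses the fixed value $s$, regardless of $S$. Under $\mathcal D_s$ the $m$ components are independent. Put $G_s=\mathbf 1[S(v;P)=s]$. The edges and partitions have the same law in the real run and under every $\mathcal D_s$, and given edges and partitions with $S(v;P)=s$ the remaining data have the same law in both. So by (1),
$$\Pr[\text{acc}]=\sum_{s\in[M]}\mathbb E_{\mathcal D_s}\big[G_s\mathbf 1[b\in\mathcal C]\big]=\frac{|\mathcal C|}{2^k}\sum_{s}\sum_{T\in\mathcal C^\perp}\mathbb E_{\mathcal D_s}\Big[G_s\prod_{i\in T}F_i\Big],$$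
where $F_i$ stands for the value read. The terms with $T=\emptyset$ sum to $\frac{|\mathcal C|}{2^k}\sum_s\Pr[S=s]=|\mathcal C|2^{-k}\le2^{r-k}$. There are fewer than $M|\mathcal C^\perp|$ other terms and $|\mathcal C||\mathcal C^\perp|=2^k$, so they contribute at most $M\xi$ in absolute value, provided that
$$\Big|\mathbb E_{\mathcal D_s}\Big[G_s\prod_{i\in T}F_i\Big]\Big|\le\xi\qquad\text{for all }s\in[M]\text{ and all }\emptyset\ne T\in\mathcal C^\perp.\tag{2}$$
Given (2), $\Pr[\text{acc}]\le2^{r-k}+M\xi=(2^r+\eta)2^{-k}$. It remains to prove (2) on NO instances.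

**Step 2: isolate one component.** The purpose is to get back to one edge. Suppose (2) fails for some $s$ and $T$. By separation there is $j$ with $\theta:=\sum_{i\in T\cap A_j}h_i\ne0$. Under $\mathcal D_s$ the components are independent, so we can fix the data of all components other than $j$ in such a way that the conditional expectation still exceeds $\xi$ in absolute value. Drop the index $j$ and write $H,A,B$, $e=(u,v)$, $\pi=\pi_e$, $P$, $z$. Let $T'=T\cap B$. After the fixing:

* $G_s$ becomes a function $G_v(P)\in\{0,1\}$;
* for $i\in T'$, $F_i$ becomes a $\pm1$-valued function $g_{v,i}(y_i)$ of $y_i=x_i^{(j)}\in\{0,1\}^L$;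
* $\prod_{i\in T\cap A}F_i$ becomes a $\pm1$-valued function $f_u(z)$ of $z\in(\mathbb F_2^r)^R$, because the strings $x_i^{(j)}$, $i\in A$, are determined by $z$.

Note that $f_u$ depends only on $u$, and $g_{v,i}$ only on $v$ and $i$, not on the edge.

**Step 3: $f_u$ has mean zero.** This is what separation and folding are for. Choose $a\in\mathbb F_2^r$ with $\langle a,\theta\rangle=1$. Replacing $z(\rho)$ by $z(\rho)+a$ for all $\rho$ adds $\langle a,h_i\rangle\mathbf 1$ to $x_i^{(j)}$ for each $i\in A$. By folding, $f_u$ is multiplied by $\prod_{i\in T\cap A}(-1)^{\langle a,h_i\rangle}=(-1)^{\langle a,\theta\rangle}=-1$. Since the shift preserves the uniform distribution, $\mathbb E_zf_u=0$.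

**Step 4: many edges are good.** For an edge $e$ let $Q_e=\mathbb E\big[G_v(P)f_u(z)\prod_{i\in T'}g_{v,i}(y_i)\big]$. Then $|\mathbb E_{e\sim\omega}Q_e|>\xi$ and $|Q_e|\le1$, so $\xi<\Pr[|Q_e|\ge\xi/2]+\xi/2$, that is,
$$\Pr_{e\sim\omega}\big[|Q_e|\ge\xi/2\big]\ge\xi/2.\tag{3}$$
If $T'=\emptyset$, then $Q_e=\mathbb E[G_v(P)]\,\mathbb E[f_u(z)]=0$ for all $e$, contradicting (3). So $T'\neq\emptyset$.

**Step 5: average out the noise on one edge.** Fix $e$ and write $f=f_u$, $g_i=g_{v,i}$. Let $Z=P^{-1}(s)$, so that each $\ell$ lies in $Z$ independently with probability $1/M$. With $\chi_\beta(y)=(-1)^{\sum_{\ell\in\beta}y(\ell)}$ let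
$$g_i^Z=\sum_{\beta\cap Z=\emptyset}\hat g_i(\beta)\chi_\beta,$$
the average of $g_i$ over the coordinates in $Z$; hence $|g_i^Z|\le1$. Let $\nu_z$ be the noiseless law of $(y_i)_{i\in T'}$: independently for each $\ell\in L$ choose $z'(\ell)$ uniform in $z(\pi(\ell))+H^\perp$ and set $y_i(\ell)=\langle z'(\ell),h_i\rangle$. Given $P$ and $z$, the bits $y_i(\ell)$ with $\ell\in Z$, $i\in T'$ are uniform and independent of one another and of everything else, and outside $Z$ the law is that of $\nu_z$. Averaging first over the bits in $Z$ turns each $g_i$ into $g_i^Z$, separately for each $i$, and so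
$$\mathbb E\Big[\prod_{i\in T'}g_i(y_i)\,\Big|\,z,P\Big]=\Phi_Z(z):=\mathbb E_{y\sim\nu_z}\prod_{i\in T'}g_i^Z(y_i).$$
Since $z$ is independent of $P$ and $0\le G_v\le1$,
$$|Q_e|\le\mathbb E_Z\big|\langle f,\Phi_Z\rangle\big|,\qquad\langle f,\Phi\rangle=\mathbb E_zf(z)\Phi(z).\tag{4}$$
Here the influence of the cheating answer $S$ disappears: $G_v$ may depend on $P$ as it likes, and we lose only the absolute value inside $\mathbb E_Z$.

**Step 6: each single string $y_i$ is uniform, whatever $z$ is.** For $i\in B$ we have $h_i\notin H=(H^\perp)^\perp$, so some element of $H^\perp$ has inner product $1$ with $h_i$, and $\langle\cdot,h_i\rangle$ is balanced on every coset of $H^\perp$. As the $z'(\ell)$ are independent, under $\nu_z$ the string $y_i$ is uniform on $\{0,1\}^L$ for *every fixed* $z$. So only the correlation between at least two of the strings $y_i$ can tell anything about $z$.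

**Step 7: bound the influences of $\Phi_Z$ by products of influences of the $g_i$.** On $(\mathbb F_2^r)^R$ use the characters $\chi_\alpha(z)=(-1)^{\sum_\rho\langle\alpha(\rho),z(\rho)\rangle}$, $\alpha\in(\mathbb F_2^r)^R$, and let $|\alpha|=\#\{\rho:\alpha(\rho)\ne0\}$. Let $E_\rho$ be averaging over $z(\rho)$ and
$$\mathrm{Inf}_\rho(\Phi)=\|\Phi-E_\rho\Phi\|_2^2=\sum_{\alpha(\rho)\ne0}\hat\Phi(\alpha)^2.$$
On the $V$ side put
$$I_i^Z(\rho)=\sum_{\substack{\beta\cap Z=\emptyset\\ \beta\cap\pi^{-1}(\rho)\ne\emptyset}}\hat g_i(\beta)^2\le1,\qquad J_i(\rho)=\mathbb E_ZI_i^Z(\rho)=\sum_{\beta\cap\pi^{-1}(\rho)\ne\emptyset}\Big(1-\frac1M\Big)^{|\beta|}\hat g_i(\beta)^2.$$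
For all $n\ge0$ we have $n(1-\frac1M)^n\le ne^{-n/M}\le M$, since $te^{-t}\le1$. A set $\beta$ meets at most $|\beta|$ fibres $\pi^{-1}(\rho)$, so
$$\mathbb E_Z\sum_\rho I_i^Z(\rho)\le\sum_\beta|\beta|\Big(1-\frac1M\Big)^{|\beta|}\hat g_i(\beta)^2\le M.\tag{5}$$
This is where the noise helps: the expected total influence is at most $M$, whatever the size of $L$.

**Claim.** $\mathrm{Inf}_\rho(\Phi_Z)\le9^k\max_{i\ne i'\in T'}I_i^Z(\rho)I_{i'}^Z(\rho)$, where an empty maximum is $0$.

*Proof.* Write $g_i^Z=p_i+d_i$, where $p_i$ is the average of $g_i^Z$ over the coordinates in $\pi^{-1}(\rho)$. Then $|p_i|\le1$, $|d_i|\le2$, and under the uniform distribution $\mathbb E d_i^2=I_i^Z(\rho)$ by Parseval. Expand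
$$\Phi_Z=\sum_{W\subseteq T'}\Phi_W,\qquad\Phi_W(z)=\mathbb E_{\nu_z}\prod_{i\in W}d_i(y_i)\prod_{i\in T'\setminus W}p_i(y_i).$$

Let $|W|\le1$. The functions $p_{i'}$ see only bits $y_{i'}(\ell)$ with $\ell\notin\pi^{-1}(\rho)$. If $W=\{i\}$, then $d_i$ sees in addition the bits of $y_i$ on $\pi^{-1}(\rho)$. The bits outside $\pi^{-1}(\rho)$ have a law not involving $z(\rho)$. The bits of the one string $y_i$ on $\pi^{-1}(\rho)$ are independent of those and are uniform by Step 6, whatever $z(\rho)$ is. So $\Phi_W$ does not depend on $z(\rho)$, and $\Phi_W-E_\rho\Phi_W=0$.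

Let $|W|\ge2$ and pick $i\ne i'$ in $W$. Bound the other factors by $2$ or $1$, use Cauchy–Schwarz, and use Step 6 to evaluate $\mathbb E_{\nu_z}d_i(y_i)^2$ under the uniform distribution. For every $z$,
$$|\Phi_W(z)|\le2^{|W|-2}\,\mathbb E_{\nu_z}|d_i||d_{i'}|\le2^{|W|-2}\sqrt{I_i^Z(\rho)I_{i'}^Z(\rho)}.$$
The same bound holds for $E_\rho\Phi_W$. Hence, pointwise,
$$|\Phi_Z-E_\rho\Phi_Z|\le2\sum_{|W|\ge2}2^{|W|-2}\max_{i\ne i'}\sqrt{I_i^Z(\rho)I_{i'}^Z(\rho)}\le3^k\max_{i\ne i'}\sqrt{I_i^Z(\rho)I_{i'}^Z(\rho)},$$
because $\sum_{W\subseteq T'}2^{|W|}=3^{|T'|}\le3^k$. Squaring and averaging over $z$ proves the claim. $\square$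

**Step 8: high-degree characters contribute little.** Let $D=\lceil64\cdot9^kkM/\xi^2\rceil$. Since $\hat f(0)=0$ by Step 3,
$$\langle f,\Phi_Z\rangle=\sum_{1\le|\alpha|\le D}\hat f(\alpha)\hat\Phi_Z(\alpha)+\sum_{|\alpha|>D}\hat f(\alpha)\hat\Phi_Z(\alpha).$$
By Cauchy–Schwarz and $\|f\|_2=1$ the second sum is at most $\big(\sum_{|\alpha|>D}\hat\Phi_Z(\alpha)^2\big)^{1/2}$ in absolute value. Moreover $\sum_\rho\mathrm{Inf}_\rho(\Phi_Z)=\sum_\alpha|\alpha|\hat\Phi_Z(\alpha)^2$. By the Claim and $I_{i'}^Z(\rho)\le1$ we have $\mathrm{Inf}_\rho(\Phi_Z)\le9^k\sum_{i\in T'}I_i^Z(\rho)$. So the second sum is at most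
$$\Big(\frac1D\sum_\rho\mathrm{Inf}_\rho(\Phi_Z)\Big)^{1/2}\le\Big(\frac{9^k}D\sum_\rho\sum_{i\in T'}I_i^Z(\rho)\Big)^{1/2}.$$
By Jensen and (5), its expectation over $Z$ is at most $\sqrt{9^kkM/D}\le\xi/8$.

**Step 9: low-degree characters force a common influential label.** Let $a_\rho=\sum_{\alpha(\rho)\ne0,\,|\alpha|\le D}\hat f(\alpha)^2$. Insert $1=\frac1{|\alpha|}\sum_\rho\mathbf 1[\alpha(\rho)\ne0]\le\sum_\rho\mathbf 1[\alpha(\rho)\neq0]$ for each $\alpha\ne0$ and apply Cauchy–Schwarz for each $\rho$. The absolute value of the first sum is at most
$$\sum_\rho\sqrt{a_\rho\,\mathrm{Inf}_\rho(\Phi_Z)}\le3^k\sum_{i<i'}\sum_\rho\sqrt{a_\rho I_i^Z(\rho)}\sqrt{I_{i'}^Z(\rho)}\le3^k\sum_{i<i'}\Big(\sum_\rho a_\rho I_i^Z(\rho)\Big)^{1/2}\Big(\sum_\rho I_{i'}^Z(\rho)\Big)^{1/2},$$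
where $i<i'$ run over $T'$; we used the Claim, bounded the maximum by a sum, and used Cauchy–Schwarz over $\rho$. Take $\mathbb E_Z$, use Cauchy–Schwarz over $Z$, then $\mathbb E_ZI_i^Z(\rho)=J_i(\rho)$ and (5). There are at most $k^2$ pairs, so the expectation is at most
$$3^kk^2\sqrt M\,\max_{i\in T'}\Big(\sum_\rho a_\rho J_i(\rho)\Big)^{1/2}$$
(and it is $0$ if $|T'|=1$). If $|Q_e|\ge\xi/2$, then by (4) and Step 8 the expected absolute value of the low part is at least $\frac\xi2-\frac\xi8\ge\frac\xi4$. Hence for some $i\in T'$
$$\sum_{\rho\in R}a_\rho J_i(\rho)\ \ge\ \kappa:=\frac{\xi^2}{16\cdot9^kk^4M}.\tag{6}$$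

**Step 10: decode a labeling.** The left side of (6) pairs a quantity of $u$ with a quantity of $v$, so we turn each into a distribution on labels. Label all vertices independently as follows.

* For $u\in U$: draw $\alpha$ with probability $\hat f_u(\alpha)^2$ (these sum to $1$ by Parseval) and let $\sigma(u)$ be a uniform $\rho$ with $\alpha(\rho)\ne0$ (arbitrary if there is none).
* For $v\in V$: draw a uniform $i\in T'$, then $\beta$ with probability $\hat g_{v,i}(\beta)^2$, and let $\sigma(v)$ be a uniform $\ell\in\beta$ (arbitrary if $\beta=\emptyset$).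

Keeping only $|\alpha|\le D$, we get $\Pr[\sigma(u)=\rho]\ge a_\rho/D$. For each edge $e=(u,v)$ and each $i\in T'$, using $\frac1n\ge\frac1M(1-\frac1M)^n$ for $n\ge1$ (the inequality before (5)),
$$\Pr[\pi_e(\sigma(v))=\rho]\ge\frac1k\sum_{\beta\cap\pi_e^{-1}(\rho)\ne\emptyset}\frac{\hat g_{v,i}(\beta)^2}{|\beta|}\ge\frac{J_i(\rho)}{kM}.$$
The labels of $u$ and $v$ are independent. So, by (6), every edge with $|Q_e|\ge\xi/2$ is satisfied with probability at least $\sum_\rho\frac{a_\rho}D\cdot\frac{J_i(\rho)}{kM}\ge\frac\kappa{DkM}$.

**Step 11: contradiction on NO instances.** By (3), the expected $\omega$-weight of satisfied edges is at least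
$$\zeta_0:=\frac\xi2\cdot\frac\kappa{DkM}>0,$$
and some labeling achieves this. The number $\zeta_0$ depends only on $k,M,\xi$ and not on the label sets, so there is no circularity in taking Label Cover with $\zeta=\zeta_0/4$. On a NO instance any labeling satisfies at most a $\zeta$ fraction of the edges, and $\omega(e)\le2/|E|$, so its $\omega$-weight is at most $2\zeta<\zeta_0$. This is a contradiction. So (2) holds, and Theorem 4 follows by Step 1. $\blacksquare$

## 8. Choosing $r$, $k$, $t$: proof of Theorem 1

With $q=k+t$ queries, Theorem 4 gives soundness at most $(2^r+\eta)\,2^t\,2^{-q}$. The code costs the factor $2^r$, the number of classes costs $2^t=M\ge m+1$.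

Let $q\ge6$, $r=t=\lceil\log_2q\rceil$ and $k=q-t$. For $q=6$ we have $k=3$, and $q-\lceil\log_2q\rceil$ does not decrease with $q$, so $k\ge3$. Since $k\le q-1\le2^r-1$, there are $k$ distinct nonzero vectors in $\mathbb F_2^r$. Take $m=k$ and $H_j=\{0,h_j\}$, a separating family by Section 5, and $M=2^t\ge q\ge k+1=m+1$. By Theorem 4 with $\eta=1$ and Section 6, we get completeness $1$ and soundness at most $(2^r+1)2^{-k}=(2^r+1)2^t\,2^{-q}$. From $2^{r-1}<q$ we get $2^r\le2q-1$, so this is at most $2q(2q-1)2^{-q}<4q^22^{-q}$. As $4q^2\le q^3$ for $q\ge4$, it is at most $q^32^{-q}$.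

For $q=2^r+r-1$ take $k=2^r-1$ (all nonzero vectors), $t=r$, and again $m=k$, $M=2^r=m+1$. The bound is $(2^r+\eta')2^{-k}=(2^{2r}+\eta'2^r)2^{-q}$ with $\eta'>0$ arbitrary; choose $\eta'=\eta2^{-r}$. $\blacksquare$

## 9. A separating family with $O(k/r)$ subspaces: proof of Theorem 2

To improve the bound we must lower $m$, which was $k$ above. Section 5 showed $m\ge k/r-1$ for every separating family. The next lemma comes within a constant factor of this, at the price of a code that is larger by a constant factor.

**Lemma 5.** Let $r\ge2$ and $1\le k\le2^{r-3}$. There are $k$ distinct nonzero vectors in $\mathbb F_2^r$ with a separating family of $m<4k/r+1$ subspaces.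

*Proof.* Identify vectors of $\mathbb F_2^r$ with subsets of $\mathbb Z_r$; addition is symmetric difference.

**Step 1: disjoint families of near-full subsets.** For $c\in\mathbb Z_r$ let $\mathcal S_c$ be the family of all $Y\subseteq\mathbb Z_r$ with $|Y|$ even, $|Y|\ge r/4$ and $\sum_{i\in Y}i=c$. Put $\partial Y=\{Y\setminus\{i\}:i\in Y\}$. Its members have odd size, so they are nonempty, and $|\partial Y|=|Y|$. For distinct $Y,Y'\in\mathcal S_c$ the families $\partial Y$ and $\partial Y'$ are disjoint: if $h=Y\setminus\{i\}=Y'\setminus\{i'\}$, then $i=c-\sum_{l\in h}l=i'$, so $Y=Y'$.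

**Step 2: some $c$ provides enough vectors.** Each $i\in\mathbb Z_r$ lies in $2^{r-2}$ even sets, so $\sum_{|Y|\text{ even}}|Y|=r2^{r-2}$. Even sets with $|Y|<r/4$ contribute at most $\frac r4\cdot2^{r-1}=r2^{r-3}$. Hence $\sum_c\sum_{Y\in\mathcal S_c}|Y|\ge r2^{r-2}-r2^{r-3}=r2^{r-3}$, and for some $c$ the disjoint union of the $\partial Y$, $Y\in\mathcal S_c$, has at least $2^{r-3}\ge k$ elements.

**Step 3: choose vectors and subspaces.** Fix such a $c$, list $\mathcal S_c=\{Y_1,Y_2,\dots\}$, and let $m$ be minimal with $\sum_{j\le m}|Y_j|\ge k$. Let $X\subseteq\bigsqcup_{j\le m}\partial Y_j$ have exactly $k$ elements; these are the $h_i$. By minimality $(m-1)\frac r4\le\sum_{j<m}|Y_j|<k$, so $m<4k/r+1$. Let $H_j$ be the space of all vectors supported in $Y_j$.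

**Step 4: separation.** Let $\emptyset\ne T\subseteq X$; we do not even need $T\in\mathcal C^\perp$. The difficulty is that $H_j$ may contain chosen vectors coming from other, smaller $Y_{j'}$. So pick $h\in T$ of minimum size, and $j$ with $h\in\partial Y_j$. The elements of $T\cap H_j$ are subsets of $Y_j$ of odd size at least $|h|=|Y_j|-1$. As $|Y_j|$ is even, their size is exactly $|Y_j|-1$, so they are the sets $Y_j\setminus\{i\}$, $i\in I$, for some $I\subseteq Y_j$, and $I\ne\emptyset$ because of $h$. Their sum is $|I|\mathbf 1_{Y_j}+\mathbf 1_I$. If $|I|$ is even, this is $\mathbf 1_I\ne0$. If $|I|$ is odd, it vanishes only for $I=Y_j$, which has even size, a contradiction. So the sum is nonzero. $\square$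

*Example.* The case $r=4$, $c=2$ shows the construction and the need for the minimum, with more vectors than the lemma promises. The even nonempty sets with sum $2$ in $\mathbb Z_4$ are $Y_1=\{0,2\}$ and $Y_2=\{0,1,2,3\}$. They give the six vectors $\{0\},\{2\}$ and the four sets of size three, with $m=2$. For $T$ consisting of $\{0\},\{2\},\{1,2,3\},\{0,1,3\}$ the total sum is $0$. Here $H_2$ is the whole space, so the sum over $T\cap H_2$ is $0$ as well, and $H_2$ fails. The minimum-size rule selects $H_1$, where the sum is $\{0\}+\{2\}=\{0,2\}\ne0$.

*Proof of Theorem 2.* Let $r=\lceil\log_2q\rceil+3$, $t=\lceil\log_2(4q/r+2)\rceil$ and $k=q-t$, which is at least $1$ for large $q$. Then $k\le q\le2^{r-3}$, and Lemma 5 gives a separating family with $m+1<4k/r+2\le2^t=M$. Theorem 4 with $\eta=1$ and Section 6 give a verifier with $k+t=q$ queries, completeness $1$ and soundness at most $(2^r+1)2^t2^{-q}$. Since $2^{\lceil\log_2q\rceil}<2q$, we have $2^r<16q$, so $2^r+1\le16q$. Also $2^t\le2(4q/r+2)$. So the soundness times $2^q$ is at most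
$$16q\Big(\frac{8q}r+4\Big)=\frac{128q^2}r+64q\le\frac{192\,q^2}{\log_2q},$$
using $r\ge\log_2q$ and $\log_2q\le q$. $\blacksquare$

## 10. Max-$k$-CSP and the limit $c\,q\,2^{-q}$: proof of Proposition 3

One published algorithm is used: Charikar–Makarychev–Makarychev (*Near-optimal algorithms for maximum constraint satisfaction problems*, ACM Trans. Algorithms 2009) give a randomized polynomial-time algorithm for Boolean Max-$k$-CSP that returns an assignment of expected value at least $c\,k2^{-k}\,\mathrm{OPT}$, with $c>0$ absolute and $k\ge k_1$. These are the $c$ and $k_1$ of Proposition 3. In the easy bound of Section 1 a random proof played the role of this algorithm.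

**Step 1: turn the verifier into a CSP.** Let $\mathcal V$ be a verifier as in the proposition for an NP-complete language. Fix an input. There are $N^{O(1)}$ random strings $\tau$. For each, $\mathcal V$ is a decision tree of depth at most $q$, and we may assume that no variable repeats on a path, since a repeated answer is already known. For every $\tau$ and every accepting leaf, form the constraint "the answers lead to this leaf". It is a conjunction of at most $q$ literals. Each tree has at most $2^q$ leaves, so this is a Max-$q$-CSP instance of polynomial size. For a given proof and a given $\tau$, exactly one of the constraints of $\tau$ is satisfied if $\mathcal V$ accepts, and none otherwise. So the number of satisfied constraints divided by the number of strings $\tau$ is the acceptance probability.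

**Step 2: run the approximation algorithm.** On a YES instance, completeness $1$ means that $\mathrm{OPT}$ equals the number of strings $\tau$. The algorithm therefore outputs a proof whose acceptance probability $X\in[0,1]$ has $\mathbb EX\ge cq2^{-q}>s$. From $\mathbb EX\le s+\Pr[X>s]$ we get $\Pr[X>s]\ge cq2^{-q}-s>0$, a positive constant. Whether $X>s$ can be checked exactly in polynomial time, by enumerating all $\tau$. On a NO instance $X>s$ never happens. Accepting iff $X>s$ in one of constantly many independent repetitions is an RP algorithm for an NP-complete language, so $\mathrm{NP}\subseteq\mathrm{RP}$; since $\mathrm{RP}\subseteq\mathrm{NP}$, we get $\mathrm{NP}=\mathrm{RP}$. $\blacksquare$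

Between Theorem 2 and Proposition 3 there remains a gap of a factor $O(q/\log q)$, which is left open here.
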